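# Recurrent homeomorphisms of $\mathbb R^m$, $m\ge 3$, that are not periodic

## 1. The theorem, and what recurrence demands

**Theorem 1.** There is a recurrent homeomorphism of $\mathbb R^3$, equal to the identity outside a compact set, which is not periodic.

**Theorem 2.** Let $m\ge 3$.

* (A) For every $a_\infty>0$ there is a flow $(\varphi_t)$ on $\mathbb R^m$, supported in $[-a_\infty,a_\infty]^m$, such that for every $t\ne 0$ the homeomorphism $\varphi_t$ is recurrent and not periodic.
* (B) There is a flow on $\mathbb R^m$ preserving Lebesgue measure (not claimed to have compact support) such that every $\varphi_t$, $t\neq 0$, is recurrent and not periodic.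

Theorem 1 is Theorem 2(A) with $m=3$ and $h=\varphi_1$, so Theorem 2 is what we prove. Let us fix the words in it. Throughout, $|\cdot|$ is the Euclidean norm, $d$ in the next definition is the Euclidean metric, and for maps $g,h$ of $\mathbb R^m$ we write
$$\|g-h\|=\sup_x|g(x)-h(x)|\in[0,\infty].$$

**Definition.** A homeomorphism $h$ of $\mathbb R^m$ is *periodic* if $h^n=\mathrm{id}$ for some integer $n\ge1$. It is *recurrent* if for every $\epsilon>0$ there is an integer $n\ge1$ with $d(h^n(x),x)<\epsilon$ for all $x\in\mathbb R^m$.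

**Definition.** A *flow* is a continuous action $(\varphi_t)_{t\in\mathbb R}$ of $\mathbb R$ by homeomorphisms: $\varphi_0=\mathrm{id}$, $\varphi_{t+s}=\varphi_t\varphi_s$, and $(t,x)\mapsto\varphi_t(x)$ is continuous. A map is *supported in* a closed set $K$ if it is the identity outside $K$; a flow is supported in $K$ if each $\varphi_t$ is.

Every periodic map is recurrent: take the same $n$ for every $\epsilon$. The question, which comes from "Locally Compact Flows On Connected Manifolds", is whether the converse holds in $\mathbb R^3$. In the plane it does: it is known that every recurrent homeomorphism of $\mathbb R^2$ is periodic, and we take this as given. Theorem 1 says that in $\mathbb R^3$ the answer is no. Theorem 2 adds that the answer is no in every higher dimension, that a whole flow of counterexamples can be put inside an arbitrarily small cube, and that one can have invariant volume instead. Together with the planar theorem it gives the following.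

**Corollary 3.** (i) Every recurrent homeomorphism of $\mathbb R^m$ ($m\ge1$) is periodic if and only if $m\le 2$. (ii) Let $M$ be a manifold of dimension $m\ge 3$ with a compatible metric $\rho$, and let $U\subset M$ be open and nonempty. Then there is a flow on $M$ supported in $U$, all of whose maps $\varphi_t$, $t\ne0$, are (uniformly, with respect to $\rho$) recurrent and not periodic.

The force of recurrence lies in the words "for all $x$". The rotation of $\mathbb R^2=\mathbb C$ by an angle $\alpha$ with $\alpha/2\pi$ irrational brings each single point back near itself. But $|e^{in\alpha}x-x|=|e^{in\alpha}-1|\,|x|$ is unbounded in $x$ for each $n\ge1$, so this rotation is not recurrent. Restricted to the closed unit disc it would be recurrent and not periodic. The issue is therefore what happens when one tries to extend such behaviour to all of $\mathbb R^m$.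

## 2. The line, and damped rotations

We first settle $m=1$ by hand. Let $h$ be a recurrent homeomorphism of $\mathbb R$; it is strictly monotone.

Suppose $h$ is increasing. If $h(x_0)>x_0$ for some $x_0$, then applying $h$ repeatedly gives $h^n(x_0)\ge h(x_0)$ for all $n\ge1$. So $|h^n(x_0)-x_0|\ge\epsilon$ with $\epsilon=h(x_0)-x_0$, for every $n\geq 1$, against recurrence. The case $h(x_0)<x_0$ is symmetric. Hence $h=\mathrm{id}$.

Suppose $h$ is decreasing. For odd $n$ the map $h^n$ is decreasing, so $h^n(x)-x\to-\infty$ as $x\to+\infty$, and the displacement of $h^n$ is unbounded. So every $n$ that occurs in the definition of recurrence is even, which says that $h^2$ is recurrent. It is increasing, so $h^2=\mathrm{id}$ by the first case. Thus recurrent homeomorphisms of the line are periodic, with $h^2=\mathrm{id}$.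

In dimension three a sensible first try is to take a rotation and damp it. On $\mathbb R^3=\mathbb C\times\mathbb R$ put
$$h(re^{i\theta},z)=\bigl(re^{i(\theta+\alpha\chi(r,z))},z\bigr),\qquad \alpha>0,$$
where $\chi$ is continuous with compact support and values in $[0,1]$, and $\chi(r,z)=1$ for $r\le 1$, $|z|\le 1$. Inside the cylinder this is a rotation, and if $\alpha/2\pi$ is irrational some iterate is close to the identity there. In the region where $\chi$ drops from $1$ to $0$ the plan breaks down. The iterate $h^n$ moves a point with coordinates $(r,\theta,z)$ by $r\,|e^{in\alpha\chi(r,z)}-1|$. If $n\alpha\ge\pi$, the intermediate value theorem along $z=0$, $r\ge1$ gives a radius $r\ge1$ with $n\alpha\chi(r,0)=\pi$, and there the displacement is $2r\ge2$. For the finitely many $n\ge1$ with $n\alpha<\pi$ the displacement at $r=1$, $z=0$ is $2\sin(n\alpha/2)>0$. So the displacements of all iterates $h^n$, $n\ge1$, have a common positive lower bound, and $h$ is not recurrent for any $\alpha>0$. The shear in the collar grows with $n$ and never goes away.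

## 3. A loop of slice maps, with one coordinate as a clock

Two observations get us past the collar.

First, a full damped turn of the plane is not the identity, but it is the identity except for a twist in the collar, and a mirror image of the same motion produces the inverse twist. So "one full turn, then one full mirrored turn" ends exactly at the identity. Moreover both motions can be arranged so that a given square is pushed *upwards* all the time. Section 4 does this. The result is a loop $(\lambda_t)$ of compactly supported homeomorphisms, say of period $\tau$, satisfying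
$$\lambda_{t+u}\lambda_t^{-1}(p)=p+ue\quad\text{whenever } p,\ p+ue \text{ lie in a fixed cube,}$$
for every starting time $t$. It is not a flow, because what happens next depends on the time $t$.

Second, a loop becomes a flow if one more coordinate serves as a clock. On $\mathbb R^d\times\mathbb R$ let $f(p,z)=(\lambda_{\mu z}(p),z)$, and conjugate by $f$ the slow translation $(p,z)\mapsto(p,z+\delta t)$, where $\mu\delta=1$. Since $f^{-1}(p,z)=(\lambda_{\mu z}^{-1}(p),z)$ and $\mu(z+\delta t)=\mu z+t$, the conjugated flow is
$$(p,z)\longmapsto\bigl(\lambda_{\mu z+t}\lambda_{\mu z}^{-1}(p),\ z+\delta t\bigr).$$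
It has two faces. As long as $p$ and $p+te$ are in the cube, it is $(p,z)\mapsto(p+te,z+\delta t)$, which differs only by $\delta t$ from the translation of speed $1$ in direction $e$. At time $\tau$, on the other hand, it is exactly $(p,z)\mapsto(p,z+\delta\tau)$ everywhere, which is nearly the identity when $\delta$ is small.

So a translation can be replaced, at small cost on a box, by a flow that nearly returns at time $\tau$. And the new flow is conjugate to a translation again, of much smaller speed and in direction $z$. Hence one can repeat: replace the slow translation in direction $z$, on a larger box, by a conjugate of a still slower translation, and so on. In the limit there should be a sequence of times $T_j\to\infty$ at which the flow is closer and closer to the identity. The rest of the proof makes this precise with everything cut off to compact boxes. To cut the loop off in the $z$ direction we shall need to contract it to the constant loop.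

The slices must have dimension $d=m-1\ge2$, and one can see directly that $d=1$ is impossible. Suppose $\lambda_t$ were increasing homeomorphisms of $\mathbb R$ with $\lambda_0=\mathrm{id}$, period $\tau$ in $t$, and $\lambda_{t+u}\lambda_t^{-1}(p)=p+u$ for $p,p+u\in[-a,a]$. For $t\in[a,2a]$ we have $\lambda_{t-a}(0)=t-a\ge0$. In general, if $\lambda_{t-a}(0)\ge0$, put $x=\lambda_{t-a}^{-1}(0)\le0$; then $\lambda_t(0)\ge\lambda_t(x)=\lambda_t\lambda_{t-a}^{-1}(0)=a$. By induction over the intervals $[ka,(k+1)a]$, $k\ge1$, we get $\lambda_t(0)\ge a$ for all $t\ge a$. This contradicts $\lambda_{k\tau}(0)=0$ for large $k$. In the plane, points that have left the square at the top can be led around it.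

## 4. A planar loop that pushes a square upwards

Let $R=[-1,1]^2$ and identify $\mathbb R^2=\mathbb C$.

**Lemma 4.** There are $\kappa\ge4$ and a $4\pi$-periodic family $(\lambda_t)_{t\in\mathbb R}$ of area-preserving homeomorphisms of $\mathbb R^2$, with $(t,p)\mapsto\lambda_t(p)$ continuous, supported in $\{|p|\le\kappa\}$, with $\lambda_0=\mathrm{id}$, such that for all $t,u\in\mathbb R$
$$p,\ p+(0,u)\in R\ \Longrightarrow\ \lambda_{t+u}\lambda_t^{-1}(p)=p+(0,u).\tag{1}$$

*Proof.* Let $W=(-\tfrac32,\tfrac32)^2$ and
$$g(x,y)=\sqrt{2(3+x)}\,e^{iy}\qquad\text{on } W .$$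
This map bends the square into an annular sector around the origin: $x$ becomes the radius, $y$ the angle. In polar coordinates $r^2/2=3+x$ and $\theta=y$, so $r\,dr\wedge d\theta=dx\wedge dy$, and $g$ preserves area and orientation. It is injective because $|y|<\tfrac32<\pi$. Moving up in the square is rotating in the sector.

**Step 1: extending the bending to the plane.** *The purpose is to find a compactly supported area-preserving diffeomorphism $f$ of $\mathbb R^2$ with $f\circ g=\mathrm{id}$ on $R$, so that rotation can be carried back to the square.*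

Let $I=(-\tfrac14,\tfrac54)$. We join the inclusion $W\subset\mathbb R^2$ to $g$ by three successive isotopies of embeddings $W\to\mathbb R^2$, smooth in $(s,p)\in I\times W$, preserving area and orientation; we use each for $s\in[0,1]$.

1. $(x,y)\mapsto(6^{-s/2}x,\,6^{s/2}y)$, a linear map of determinant $1$.
2. $k_s(x,y)=s^{-1}\bigl(\sqrt{6+2sx}\,e^{isy}-\sqrt6\bigr)$, with $k_0(x,y)=(x/\sqrt6,\sqrt6\,y)$.
3. $k_1+s\sqrt6$, that is, $k_1$ followed by translations.

The third ends at $k_1+\sqrt6=g$, the first ends at $k_0$, and the second joins $k_0$ to $k_1$. We check the second. For $s\in I$ and $(x,y)\in W$ we have $6+2sx>6-2\cdot\tfrac54\cdot\tfrac32>0$, so $\sqrt{6+2sx}\,e^{isy}-\sqrt6$ is smooth on $I\times W$. It vanishes at $s=0$, so its quotient by $s$ is smooth, and its value at $s=0$ is the $s$-derivative $x/\sqrt6+i\sqrt6\,y$. For $s\ne0$ use polar coordinates $(r,\theta)$ about the point $-\sqrt6/s$. There $k_s$ is given by $r^2/2=3/s^2+x/s$ and $\theta=sy$ (plus $\pi$ if $s<0$). Hence $r\,dr\wedge d\theta=\frac{dx}{s}\wedge s\,dy=dx\wedge dy$. And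 $k_s$ is injective because $|sy|<\tfrac54\cdot\tfrac32<\pi$. For $s=0$ the map is linear of determinant $1$.

Now let $e_s$ be any one of the three isotopies, and let $Z_s$ be the vector field on $e_s(W)$ with $Z_s\circ e_s=\partial_se_s$. Differentiating $\det De_s=1$ in $s$ and using $\partial_sDe_s=(DZ_s\circ e_s)\,De_s$ gives $\operatorname{div}Z_s=0$. Write $Z_s=(Z^1,Z^2)$. The $1$-form $\iota_{Z_s}(dx\wedge dy)=Z^1dy-Z^2dx$ has differential $(\operatorname{div}Z_s)\,dx\wedge dy=0$, so it is closed. Its pull-back by $e_s$ is a closed form on the convex set $W$, depending smoothly on $s$. Integrating it along segments from $0$ gives a function $h_s$ on $W$, smooth in $(s,p)$, whose differential is this pull-back. So $H_s=h_s\circ e_s^{-1}$ satisfies $dH_s=\iota_{Z_s}(dx\wedge dy)$, that is, $Z_s=(\partial_yH_s,-\partial_xH_s)$: it is a Hamiltonian for $Z_s$.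

Let $c$ be a smooth function with compact support in $W$, equal to $1$ near $R$. Let $K_s=(c\circ e_s^{-1})H_s$ on $e_s(W)$ and $K_s=0$ elsewhere. We claim that $K$ is smooth on $I\times\mathbb R^2$. The map $E(s,p)=(s,e_s(p))$ is injective with invertible derivative, hence a diffeomorphism of $I\times W$ onto an open subset of $I\times\mathbb R^2$, and $K$ is smooth there. The set $E(I\times\operatorname{supp}c)$ is closed in $I\times\mathbb R^2$: if $(s_n,e_{s_n}(p_n))\to(s,x)$ with $s\in I$ and $p_n\in\operatorname{supp}c$, a subsequence of $p_n$ converges to some $p\in\operatorname{supp}c$, and $x=e_s(p)$. Off this closed set $K=0$. The two open sets cover $I\times\mathbb R^2$, which proves the claim. For $s\in[0,1]$ all the supports lie in one compact set, because $E([0,1]\times\operatorname{supp}c)$ is compact.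

The fields $Y_s=(\partial_yK_s,-\partial_xK_s)$ are therefore smooth, compactly supported and divergence free. They generate area-preserving, compactly supported diffeomorphisms $\Psi_s$, $s\in[0,1]$, with $\Psi_0=\mathrm{id}$. For $p\in R$ we have $Y_s=Z_s$ near $e_s(p)$, so $s\mapsto e_s(p)$ solves the differential equation of $Y_s$, and $\Psi_s(e_0(p))=e_s(p)$. Composing the three time-one maps in order gives a compactly supported area-preserving diffeomorphism $\Phi$ with $\Phi=g$ on $R$. Put $f=\Phi^{-1}$.

**Step 2: a damped rotation that pushes the square upwards.** *The purpose is to get a flow that translates $R$ vertically, and to compute it after a full turn.*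

Choose $r_0\ge3$ with $f=\mathrm{id}$ on $\{|p|\ge r_0\}$. Let $\chi:[0,\infty)\to[0,1]$ be smooth, $\chi=1$ on $[0,r_0]$ and $\chi=0$ on $[r_0+1,\infty)$. Put
$$\varrho_t(re^{i\theta})=re^{i(\theta+t\chi(r))},\qquad L_t=f\varrho_tf^{-1},\qquad \kappa=r_0+1\ge4 .$$
Both are flows of area-preserving homeomorphisms supported in $\{|p|\le\kappa\}$. On $R$ we have $|g|\le\sqrt8<r_0$. If $p=(x,y)$ and $p+(0,u)$ lie in $R$, then $f^{-1}(p)=g(p)$ and
$$L_u(p)=f\varrho_u g(x,y)=f\bigl(\sqrt{2(3+x)}\,e^{i(y+u)}\bigr)=f g(x,y+u)=p+(0,u).\tag{2}$$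

After a full turn, $L_{2\pi}=\varrho_{2\pi}$. Indeed, $f$ is a bijection that fixes every point of $\{|p|\ge r_0\}$, so it preserves $\{|p|<r_0\}$. If $|p|\le r_0$, then $|f^{-1}(p)|\le r_0$, where $\varrho_{2\pi}$ is the identity, so $L_{2\pi}(p)=p=\varrho_{2\pi}(p)$. If $|p|>r_0$, then $f^{-1}(p)=p$, and $\varrho_{2\pi}(p)$ has the same modulus and is fixed by $f$. This leftover twist $\varrho_{2\pi}$ in the collar is the one that defeated us in Section 2.

**Step 3: the mirror image.** *The purpose is to produce a second upward push whose full turn is the inverse twist.*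

Let $c_0(x,y)=(-x,y)$ and $L'_t=c_0L_tc_0$. Since $c_0(R)=R$ and $c_0$ commutes with vertical translations, (2) gives
$$L'_u(p)=p+(0,u)\qquad\text{whenever } p,\ p+(0,u)\in R.$$
Since $c_0(re^{i\theta})=re^{i(\pi-\theta)}$, we have
$$c_0\varrho_tc_0(re^{i\theta})=c_0\bigl(re^{i(\pi-\theta+t\chi(r))}\bigr)=re^{i(\theta-t\chi(r))}=\varrho_{-t}(re^{i\theta}),$$
so $L'_{2\pi}=c_0\varrho_{2\pi}c_0=\varrho_{2\pi}^{-1}$.

**Step 4: closing the loop.** *The purpose is to join the two turns and verify (1).* Put
$$\lambda_t=L_t\ \ (0\le t\le2\pi),\qquad \lambda_t=L'_{t-2\pi}L_{2\pi}\ \ (2\pi\le t\le4\pi).$$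
Then $\lambda_{4\pi}=\varrho_{2\pi}^{-1}\varrho_{2\pi}=\mathrm{id}=\lambda_0$, and we extend $4\pi$-periodically. Continuity, support and area preservation are clear.

If $t$ and $t+v$ lie in the same interval $[2\pi k,2\pi(k+1)]$, then $\lambda_{t+v}\lambda_t^{-1}$ equals $L_v$ for even $k$. For odd $k$ it equals $L'_{t+v-2\pi k}L_{2\pi}L_{2\pi}^{-1}(L'_{t-2\pi k})^{-1}=L'_v$. In general split the interval between $t$ and $t+u$ at the multiples of $2\pi$. Then $\lambda_{t+u}\lambda_t^{-1}$ is a composition of maps $L_v$ and $L'_v$, where the numbers $v$ all have the sign of $u$ and add up to $u$. If $p$ and $p+(0,u)$ are in $R$, all the intermediate points are on the segment between them, hence in $R$. Each factor translates by its own $(0,v)$, and (1) follows. $\square$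

## 5. Contractible loops in dimension $d\ge2$

We now put the loop into any dimension $d\ge 2$, into a box only slightly larger than the cube it pushes, and add a parameter $\sigma$ that contracts it to the constant loop.

**Lemma 5.** Let $d\ge2$, $0<a<b$, and let $e$ be a coordinate unit vector of $\mathbb R^d$. There are $\tau\ge4\pi a$ and homeomorphisms $\lambda^\sigma_t$ of $\mathbb R^d$ ($\sigma\in[0,1]$, $t\in\mathbb R$), with $(\sigma,t,p)\mapsto\lambda^\sigma_t(p)$ continuous, such that

1. $\lambda^\sigma_0=\lambda^0_t=\mathrm{id}$ and $\lambda^\sigma_{t+\tau}=\lambda^\sigma_t$;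
2. $\lambda^\sigma_t$ is the identity outside $[-b,b]^d$;
3. if $p,\ p+ue\in[-a,a]^d$, then $\lambda^1_{t+u}(\lambda^1_t)^{-1}(p)=p+ue$ for all $t$;
4. if $b\ge\kappa a$, the $\lambda^\sigma_t$ may be chosen to preserve Lebesgue measure.

For example, property 3 with $p=0$ and $u=a$ says: whichever point is at the origin at time $t$ is at $ae$ at time $t+a$, whatever $t$ is.

*Proof.*

**Step 1: $d=2$, $a=1$, $b=\kappa$.** *We contract the loop of Lemma 4 by shrinking its support.* Name the two coordinates so that $e$ is the vertical direction, and put $\lambda^\sigma_t(p)=\sigma\lambda_t(p/\sigma)$ for $\sigma>0$, $\lambda^0_t=\mathrm{id}$. This is supported in $\{|p|\le\sigma\kappa\}$, which it maps to itself. So $|\lambda_t^\sigma(p)-p|\le2\kappa\sigma$, and this gives continuity at $\sigma=0$; at $\sigma>0$ it is clear. Properties 1–3 hold with $\tau=4\pi$, and property 3 is (1). Area is preserved, since conjugating by a dilation does not affect this.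

**Step 2: $d>2$, $a=1$, $b=\kappa$.** *We let the loop fade out in the extra coordinates.* Write $p=(p',w)$ with $p'\in\mathbb R^2$, $w\in\mathbb R^{d-2}$ and $e$ in the $p'$-plane. Let $c$ be continuous into $[0,1]$ with $c=1$ on $[-1,1]^{d-2}$ and $c=0$ off $[-2,2]^{d-2}$. Use
$$(p',w)\longmapsto\bigl(\lambda^{\sigma c(w)}_t(p'),\,w\bigr)$$
with the planar family of Step 1. It is a continuous bijection that is the identity outside a compact set. Such a map is a homeomorphism: it maps the compact set onto itself, homeomorphically, and it is the identity on the closure of the complement. Property 2 holds because $\kappa\ge4>2$. If $p,p+ue\in[-1,1]^d$, then $c(w)=1$, and (1) gives property 3. By Fubini, Lebesgue measure is preserved.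

**Step 3: $b\ge\kappa a$.** *We rescale.* Use $p\mapsto a\lambda^\sigma_{t/a}(p/a)$ with period $\tau=4\pi a$. It is supported in $[-\kappa a,\kappa a]^d\subset[-b,b]^d$. If $p,p+ue\in[-a,a]^d$, then $p/a$ and $p/a+(u/a)e$ lie in $[-1,1]^d$, so property 3 for $a=1$ gives property 3 here. Lebesgue measure is preserved, which is property 4.

**Step 4: $a<b<\kappa a$.** *We squeeze the support into the smaller box.* Let $\rho$ be an increasing homeomorphism of $[0,\infty)$ with $\rho(s)=s$ for $s\le a$ and $\rho(\kappa a)=b$ (for instance piecewise linear). Put $\Lambda(p)=\rho(\|p\|_\infty)\,p/\|p\|_\infty$, $\Lambda(0)=0$, where $\|\cdot\|_\infty$ is the maximum norm. Conjugate the family for $(a,\kappa a)$ by $\Lambda$. Since $\Lambda$ maps $[-\kappa a,\kappa a]^d$ onto $[-b,b]^d$, property 2 holds. Since $\Lambda$ is the identity on $[-a,a]^d$ and both $p$ and $p+ue$ are there, property 3 persists. $\square$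

For such a family, $\lambda^\sigma_t(p)-p$ is continuous, periodic in $t$, and zero outside a compact set of $p$. So it is uniformly continuous in $(\sigma,t,p)$, and
$$\Omega(\eta)=\sup\{|\lambda^{\sigma'}_{t'}(p)-\lambda^\sigma_t(p)|:\ |\sigma-\sigma'|\le\eta,\ |t-t'|\le\eta,\ p\in\mathbb R^d\}$$
is nondecreasing in $\eta$ and tends to $0$ as $\eta\to0$.

## 6. Nested cubes and the approximating flows

Let $m\ge3$, $d=m-1$, $Q_a=[-a,a]^m$. The translation directions alternate: $u_j=e_1$ for even $j$ and $u_j=e_2$ for odd $j$. So $u_{j-1}=u_{j+1}$ is always a coordinate unit vector of the slice $u_j^\perp\cong\mathbb R^d$.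

**What is fixed in advance.** The following choices do not depend on any speeds.

* Numbers $0<a_0<a_1^-<a_1<a_2^-<a_2<\cdots$, and the midpoints $m_j=\frac12(a_j^-+a_j)$ for $j\ge1$. In case (A) we take $a_j<a_\infty$ for all $j$. In case (B) we take $a_j^-\ge\kappa a_{j-1}$ for all $j\ge1$.
* For $j\ge1$, the family $\lambda^\sigma_{j,t}$ of Lemma 5 on $u_j^\perp$ for $(a,b)=(a_{j-1},a_j^-)$ and $e=u_{j-1}$, with period $\tau_j\ge4\pi a_{j-1}\ge4\pi a_0$ and modulus $\Omega_j$. In case (B) it is chosen measure preserving, by Lemma 5(4).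
* For $j\ge1$, a Lipschitz function $\sigma_j:\mathbb R\to[0,1]$ with Lipschitz constant $s_j$, $\sigma_j=1$ on $[-a_{j-1},a_{j-1}]$, and $\sigma_j(z)=0$ for $|z|\ge a_j^-$.
* For $j\ge1$, a smooth divergence-free vector field $v_j$ supported in $Q_{a_{j+1}}$ with $v_j=u_j$ on $Q_{a_j}$. Let $G^j$ be its flow and $M_j=\sup|v_j|\ge1$.

Here is such a $v_j$. Let $\eta_j$ be a smooth cutoff, $1$ near $Q_{a_j}$ and supported in $Q_{a_{j+1}}$. Let $\xi$ be the coordinate in direction $u_{j+1}$, and put
$$v_j=\partial_{u_{j+1}}(\xi\eta_j)\,u_j-\partial_{u_j}(\xi\eta_j)\,u_{j+1}.$$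
Its divergence is a difference of two equal mixed second derivatives, hence $0$. Near $Q_{a_j}$ we have $\xi\eta_j=\xi$, so $v_j=u_j$.

**What depends on the speeds.** Given $1=\delta_0>\delta_1>\delta_2>\cdots>0$, to be chosen in Section 8, put for $j\ge1$
$$\mu_j=\frac{\delta_{j-1}}{\delta_j},\qquad T_j=\frac{\tau_j}{\delta_{j-1}},\qquad S_j=\max(j,T_1,\dots,T_j),$$
$$f_j(p+zu_j)=\lambda^{\sigma_j(z)}_{j,\mu_jz}(p)+zu_j\quad(p\in u_j^\perp,\ z\in\mathbb R),\qquad F_j=f_1\circ\cdots\circ f_j,\quad F_0=\mathrm{id}.$$
This $f_j$ is the clock map of Section 3, faded out by $\sigma_j$. It is a continuous bijection. It is the identity outside $Q_{a_j^-}$: if $|z|\ge a_j^-$, then $\sigma_j(z)=0$ and $\lambda^0_{j,t}=\mathrm{id}$; if $p$ is outside the cube of half-side $a_j^-$, use Lemma 5(2). So $f_j$ is a homeomorphism, as in Step 2 of Lemma 5. Since the $a_j^-$ increase, $F_j$ is also the identity outside $Q_{a_j^-}$. Both $f_j$ and $F_j$ therefore map $Q_{a_j^-}$ onto itself. Put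
$$B^j_t=f_jG^j_{\delta_jt}f_j^{-1},\qquad \varphi^j_t=F_jG^j_{\delta_jt}F_j^{-1}=F_{j-1}B^j_tF_{j-1}^{-1}.\tag{3}$$

Each $\varphi^j$ is a flow, supported in $Q_{a_{j+1}}$. The two expressions in (3) organize everything. Compare
$$\varphi^{j}_t=F_j\,G^j_{\delta_jt}\,F_j^{-1},\qquad \varphi^{j+1}_t=F_j\,B^{j+1}_t\,F_j^{-1}.$$
Passing from $j$ to $j+1$ replaces the translation-like flow $G^j$, run at speed $\delta_j$, by $B^{j+1}$, which by the computation of Section 3 imitates it on $Q_{m_j}$ and nearly returns at time $T_{j+1}$. The design of the parameters rests on one fact: the return time $T_{j}=\tau_{j}/\delta_{j-1}$ depends only on $\delta_{j-1}$. It is known before $\delta_j$ is chosen, so $\delta_j$ can be made so small that the drift $\delta_jT_j$ of the clock coordinate is negligible.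

Finally, let $\omega_F(\eta)=\sup\{|F(x)-F(y)|:|x-y|\le\eta\}$. For a compactly supported homeomorphism $F$, which is uniformly continuous, $\omega_F(\eta)\to0$ as $\eta\to0$.

## 7. The conjugated flow $B^j$: near return, and imitation of a translation

**Lemma 6.** Let $j\ge1$ and $M_j\delta_j|t|\le a_j-a_j^-$. Let $q\in\mathbb R^m$ and $f_j^{-1}(q)=p'+zu_j$ with $p'\in u_j^\perp$. Then either $|B^j_tq-q|\le M_j\delta_j|t|$, or
$$q=\lambda^{\sigma_j(z)}_{j,\mu_jz}(p')+zu_j,\qquad B^j_tq=\lambda^{\sigma_j(z+\delta_jt)}_{j,\mu_jz+\delta_{j-1}t}(p')+(z+\delta_jt)u_j;\tag{4}$$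
and (4) holds whenever $q\in Q_{a_j^-}$. Consequently:

* (a) $\|B^j_t-\mathrm{id}\|\le\Omega_j\bigl(\max(\delta_{j-1},s_j\delta_j)|t|\bigr)+M_j\delta_j|t|$;
* (b) if $M_j\delta_jT_j\le a_j-a_j^-$, then $\|B^j_{T_j}-\mathrm{id}\|\le\Omega_j(s_j\delta_jT_j)+M_j\delta_jT_j$;
* (c) if moreover $j\ge2$, $q\in Q_{m_{j-1}}$ and $\delta_{j-1}|t|\le a_{j-1}-m_{j-1}$, then $B^j_tq=q+\delta_{j-1}t\,u_{j-1}+\delta_jt\,u_j$.

*Proof.*

**Step 1: the dichotomy.** *We show that the cutoff of $G^j$ is never felt inside the region where $f_j$ acts.* Let $q'=f_j^{-1}(q)$ and $q''=G^j_{\delta_jt}q'$. The trajectory of $G^j$ from $q'$ to $q''$ has length at most $M_j\delta_j|t|\le a_j-a_j^-$, so it stays within this distance of each of its endpoints.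

If $q'$ or $q''$ lies in $Q_{a_j^-}$, the whole trajectory lies in $Q_{a_j}$, where $v_j=u_j$. Then $q''=q'+\delta_jtu_j=p'+(z+\delta_jt)u_j$. Applying $f_j$ to $q'$ and to $q''$ and using $\mu_j\delta_j=\delta_{j-1}$ gives (4). Otherwise $f_j$ fixes both $q'$ and $q''$, so $q=q'$, $B^j_tq=q''$, and $|B^j_tq-q|\le M_j\delta_j|t|$. Since $f_j$ preserves $Q_{a_j^-}$, the condition $q\in Q_{a_j^-}$ implies $q'\in Q_{a_j^-}$, hence (4).

**Step 2: (a) and (b).** *We bound displacements in both alternatives.* In the first alternative the displacement is at most $M_j\delta_j|t|$. In the alternative (4), the parameter $\sigma$ changes by at most $s_j\delta_j|t|$, the time index by $\delta_{j-1}|t|$, and the coordinate $z$ by $\delta_j|t|\le M_j\delta_j|t|$. This is (a). For (b) put $t=T_j$: the time index changes by $\delta_{j-1}T_j=\tau_j$, a period of the family, so this change can be dropped, and only the change of $\sigma$, at most $s_j\delta_jT_j$, remains.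

**Step 3: (c).** *We read off the translation from Lemma 5(3).* Write $q=p+zu_j$ with $p\in u_j^\perp$; this is the same $z$, since $f_j$ keeps the $u_j$-coordinate. As $q\in Q_{a_{j-1}}\subset Q_{a_j^-}$, (4) holds. Since $|z|\le m_{j-1}$ and $\delta_j<\delta_{j-1}$, both $|z|$ and $|z+\delta_jt|$ are at most $a_{j-1}$, so both $\sigma_j$-values are $1$ and $p=\lambda^1_{j,\mu_jz}(p')$. Both $p$ and $p+\delta_{j-1}t\,u_{j-1}$ lie in the cube of half-side $a_{j-1}$ in $u_j^\perp$. So Lemma 5(3) gives
$$\lambda^1_{j,\mu_jz+\delta_{j-1}t}(p')=\lambda^1_{j,\mu_jz+\delta_{j-1}t}(\lambda^1_{j,\mu_jz})^{-1}(p)=p+\delta_{j-1}t\,u_{j-1},$$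
and (4) becomes the formula in (c). $\square$

## 8. Choosing the speeds $\delta_j$

Let $j\ge1$ and suppose $\delta_0,\dots,\delta_{j-1}$ are chosen. This determines $F_{j-1}$, $T_1,\dots,T_j$ and $S_j$. Let
$$\beta_j=(M_j+1)\delta_jS_j+\Omega_{j+1}(\delta_jS_j).$$
Choose $\delta_j>0$ so small that the following hold.

* (C1) $(1+M_j+s_j)\delta_j\le\delta_{j-1}$.
* (C2) $M_j\delta_jT_j\le a_j-a_j^-$ and $\omega_{F_{j-1}}\bigl(\Omega_j(s_j\delta_jT_j)+M_j\delta_jT_j\bigr)\le2^{-j}$.
* (C3) $\beta_j\le2^{-j-3}\delta_{j-1}$, $\ \beta_j<a_j-m_j=m_j-a_j^-$, $\ \delta_jS_j\le a_{j+1}-a_{j+1}^-$.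
* (C4) If $j\ge2$: $\omega_{F_{j-1}}(\delta_jS_{j-1})\le2^{-j-3}\delta_{j-1}$.

This is possible, because every quantity other than $\delta_j$ and $\beta_j$ is already fixed, and $\Omega_j$, $\Omega_{j+1}$, $\omega_{F_{j-1}}$ tend to $0$ at $0$. Each condition has one task: (C2) makes $\varphi^j$ nearly return at time $T_j$; (C3) keeps everything that happens outside $Q_{m_j}$ small; (C4) keeps the change inside $Q_{m_j}$ small even after conjugation by $F_{j-1}$ (it will be used with $j+1$ in place of $j$); (C1) compares consecutive speeds.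

By (C1) and $M_j\ge1$ we have $\delta_j\le\frac12\delta_{j-1}$. So $\delta_j\to0$, and $T_j=\tau_j/\delta_{j-1}\ge4\pi a_0/\delta_{j-1}\to\infty$.

**Near return of $\varphi^j$.** For $j\ge1$, (3), Lemma 6(b) and (C2) give
$$\|\varphi^j_{T_j}-\mathrm{id}\|=\|F_{j-1}B^j_{T_j}-F_{j-1}\|\le\omega_{F_{j-1}}\bigl(\|B^j_{T_j}-\mathrm{id}\|\bigr)\le2^{-j}.\tag{5}$$
The first equality is the substitution $x=F_{j-1}(y)$.

## 9. Consecutive flows are close, and the limit flow

**Lemma 7.** For $j\ge1$ and $|t|\le S_j$,
$$\|\varphi^{j+1}_t-\varphi^j_t\|\le2^{-j-3}\delta_{j-1}.$$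
Moreover, if $F_j^{-1}(w)\in Q_{m_j}$, then $|\varphi^{j+1}_t(w)-\varphi^j_t(w)|\le2^{-j-4}\delta_j$.

The second bound involves $\delta_j$ instead of $\delta_{j-1}$. Recurrence does not need it, but non-periodicity will: there we must detect a motion of size $\delta_jt$, and the first bound may be larger than that.

*Proof.* Let $q=F_j^{-1}(w)$, $A=G^j_{\delta_jt}$ and $B=B^{j+1}_t$, so that $\varphi^j_t(w)=F_jAq$ and $\varphi^{j+1}_t(w)=F_jBq$. By (C1) for $j+1$ and (C3), $M_{j+1}\delta_{j+1}|t|\le\delta_jS_j\le a_{j+1}-a_{j+1}^-$. So Lemma 6 with index $j+1$ applies to $B$.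

**Step 1: $q\in Q_{m_j}$.** *Here both $A$ and $B$ are translations.* Since $M_j\delta_jS_j\le\beta_j<a_j-m_j$, the trajectory of $G^j$ from $q$ to $Aq$ stays in $Q_{a_j}$, and
$$Aq=q+\delta_jtu_j.\tag{6}$$
Also $\delta_j|t|\le\beta_j<a_j-m_j$, so Lemma 6(c) with index $j+1$ gives $Bq=q+\delta_jtu_j+\delta_{j+1}tu_{j+1}$. Hence $|Aq-Bq|\le\delta_{j+1}S_j$, and by (C4) for $j+1$
$$|F_jAq-F_jBq|\le\omega_{F_j}(\delta_{j+1}S_j)\le2^{-j-4}\delta_j\le2^{-j-3}\delta_{j-1}.$$

**Step 2: $q\notin Q_{m_j}$.** *Here both $A$ and $B$ move points so little that $F_j$ is not felt.* We have $|Aq-q|\le M_j\delta_jS_j$. By (C1) for $j+1$, $s_{j+1}\delta_{j+1}\le\delta_j$ and $M_{j+1}\delta_{j+1}\le\delta_j$, so Lemma 6(a) with index $j+1$ gives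
$$|Bq-q|\le\Omega_{j+1}(\delta_jS_j)+\delta_jS_j.$$
The sum of the two bounds is $\beta_j$. In particular each is at most $\beta_j<m_j-a_j^-$. Some coordinate of $q$ exceeds $m_j$ in absolute value, so the same coordinate of $Aq$ and of $Bq$ exceeds $a_j^-$ in absolute value. Thus $Aq,Bq\notin Q_{a_j^-}$, and $F_j$ fixes both. Hence $|F_jAq-F_jBq|=|Aq-Bq|\le\beta_j\le2^{-j-3}\delta_{j-1}$ by (C3). $\square$

**Existence of the limit flow.** *We pass to the limit and check that it is a flow.* Since $S_j\ge j$ and $S_j$ is nondecreasing, Lemma 7 bounds the sum of all differences $\|\varphi^{i+1}_t-\varphi^i_t\|$, $i\ge j$, by $\sum_{i\ge j}2^{-i-3}$ for all $|t|\le j$. So $\varphi^j_t$ converges, uniformly on $\mathbb R^m$ and uniformly for $t$ in compact sets, to maps $\varphi_t$ with $(t,x)\mapsto\varphi_t(x)$ continuous and $\varphi_0=\mathrm{id}$. For every $x$,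
$$|\varphi^j_t\varphi^j_s(x)-\varphi_t\varphi_s(x)|\le\|\varphi^j_t-\varphi_t\|+|\varphi_t(\varphi^j_s(x))-\varphi_t(\varphi_s(x))|\to0,$$
the last term by continuity of $\varphi_t$ at $\varphi_s(x)$. The left-hand composition is $\varphi^j_{t+s}(x)\to\varphi_{t+s}(x)$. So $\varphi_{t+s}=\varphi_t\varphi_s$; in particular $\varphi_t$ is a homeomorphism with inverse $\varphi_{-t}$, and $(\varphi_t)$ is a flow.

**Support in case (A).** *We check the support claim.* Each $\varphi^j$ is supported in $Q_{a_{j+1}}\subset Q_{a_\infty}$, hence so is $(\varphi_t)$.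

**Invariant measure in case (B).** *We check that Lebesgue measure survives the limit.* Each $f_j$ preserves Lebesgue measure by Fubini, since it preserves every slice $z=\text{const}$ and acts on it by a measure-preserving map. Each $G^j$ does because $v_j$ is divergence free. Hence all $\varphi^j_t$ do. Fix $t$ and let $g$ be continuous with compact support. Then $g\circ\varphi^j_t\to g\circ\varphi_t$ uniformly, because $g$ is uniformly continuous. The displacements $\|\varphi^j_{t}-\mathrm{id}\|$ are finite and bounded uniformly in $j$, by uniform convergence, so the supports of $g\circ\varphi^j_t$ lie in a common compact set. Therefore $\int g\circ\varphi_t=\lim_j\int g\circ\varphi^j_t=\int g$. A Radon measure is determined by its integrals of such $g$, so $\varphi_t$ preserves Lebesgue measure.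

## 10. Every $\varphi_t$, $t\ne0$, is recurrent

**Step 1: the displacement function.** *We collect what the limit flow inherits.* Put $N(s)=\|\varphi_s-\mathrm{id}\|$. It is finite, since $\varphi_s$ is at finite distance from $\varphi^j_s$ for $j\ge|s|$ and $\varphi^j_s$ has compact support. From
$$|\varphi_s\varphi_{s'}(x)-x|\le|\varphi_s(\varphi_{s'}(x))-\varphi_{s'}(x)|+|\varphi_{s'}(x)-x|$$
we get $N(s+s')\le N(s)+N(s')$, and the substitution $x=\varphi_s(y)$ gives $N(-s)=N(s)$. Also $N(s)\to0$ as $s\to0$: each $\|\varphi^j_s-\mathrm{id}\|$ has this property by compact support, and the convergence $\varphi^j_s\to\varphi_s$ is uniform for $|s|\le1$. Finally, $T_k\le S_k\le S_j$ for $j\ge k$, so (5) and Lemma 7 give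
$$N(T_k)\le2^{-k}+\sum_{j\ge k}2^{-j-3}\delta_{j-1}\le2^{-k}+\sum_{j\ge k}2^{-j-3}\le2^{1-k}\to0,\qquad T_k\to\infty.\tag{7}$$

**Step 2: from the times $T_k$ to multiples of $t$.** *The good times $T_k$ need not be multiples of $t$; differences of them nearly are.* Since $N(-nt)=N(nt)$, we may take $t>0$. Let $\epsilon>0$. Choose $\eta>0$ with $N(r)<\epsilon/3$ for $|r|\le\eta$, and an integer $K>t/\eta$. By (7) choose $K+1$ of the numbers $T_k$ with $N(T_k)<\epsilon/3$ and pairwise differences larger than $t+\eta$. Divide the circle $\mathbb R/t\mathbb Z$ into $K$ arcs of length $t/K<\eta$. By the pigeonhole principle two of the chosen numbers, $T_k>T_l$, fall in the same arc, so $T_k-T_l=nt+r$ with $n\in\mathbb Z$ and $|r|\le\eta$. Then $nt=T_k-T_l-r>t$, so $n\ge1$, and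
$$\|\varphi_t^n-\mathrm{id}\|=N(nt)\le N(T_k)+N(T_l)+N(r)<\epsilon .$$
So $\varphi_t$ is recurrent.

## 11. No $\varphi_t$, $t\ne0$, is periodic

**Step 1: $\varphi_t\ne\mathrm{id}$ for all $t\ge1$.** *We look in the shell $Q_{m_j}\setminus Q_{a_j^-}$, where $F_j$ does nothing and the translation of speed $\delta_j$ is visible.* Choose an integer $j\ge t$, so that $1\le t\le S_i$ for all $i\ge j$. Let
$$q=\ell u_{j+1},\qquad a_j^-<\ell\le m_j .$$
As $u_{j+1}\perp u_j$, both $q$ and $q+\delta_jtu_j$ have $u_{j+1}$-coordinate $\ell>a_j^-$. So neither lies in $Q_{a_j^-}$, and $F_j$ fixes both. As $q\in Q_{m_j}$, (6) gives $G^j_{\delta_jt}q=q+\delta_jtu_j$. Hence $\varphi^j_t(q)=q+\delta_jtu_j$.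

Now bound what the later stages can change. For the step from $j$ to $j+1$ use the second bound of Lemma 7, which applies since $F_j^{-1}(q)=q\in Q_{m_j}$. For the later steps use the first bound:
$$|\varphi_t(q)-\varphi^j_t(q)|\le2^{-j-4}\delta_j+\sum_{i\ge j+1}2^{-i-3}\delta_{i-1}\le\bigl(2^{-j-4}+2^{-j-3}\bigr)\delta_j<\delta_j\le\delta_jt .$$
Since $|\varphi^j_t(q)-q|=\delta_jt$, we conclude $\varphi_t(q)\ne q$.

**Step 2: no periods.** *We pass to multiples.* If $\varphi_t^n=\mathrm{id}$ for some $t\ne0$ and $n\ge1$, then $\varphi_{n|t|}=\mathrm{id}$ and so $\varphi_{kn|t|}=\mathrm{id}$ for all $k\ge1$. For large $k$ we have $kn|t|\ge1$, which contradicts Step 1. So $\varphi_t$ is not periodic for $t\ne0$.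

This proves Theorem 2, and hence Theorem 1. $\blacksquare$

## 12. All dimensions and all manifolds: Corollary 3

*Proof of (i).* For $m\ge3$ Theorem 2 gives a recurrent homeomorphism that is not periodic. For $m=2$ periodicity is the known theorem quoted in Section 1. For $m=1$ it was shown in Section 2.

*Proof of (ii).* **Step 1: transplanting the flow.** *We move the flow of Theorem 2(A) into $U$ through a chart.* Choose a chart $\psi:V\to\mathbb R^m$ with $V\subset U$, translated so that $\psi(V)$ contains the origin, and then $a_\infty>0$ with $Q_{a_\infty}\subset\psi(V)$. Let $(\varphi_t)$ be the flow of Theorem 2(A) for this $a_\infty$. As $\varphi_t$ is the identity outside $Q_{a_\infty}$, it preserves $\psi(V)$, and $\psi^{-1}\varphi_t\psi$ is a flow on $V$. It is the identity on $V$ outside the compact set $C=\psi^{-1}(Q_{a_\infty})$. Extend it by the identity to $M$. Continuity holds because $V$ and $M\setminus C$ are open, cover $M$, and the two definitions agree on the overlap. The result is a flow $(\widehat\varphi_t)$ on $M$ supported in $C\subset U$.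

**Step 2: recurrence and non-periodicity.** *We check that both properties survive the change of metric.* The map $\psi^{-1}:Q_{a_\infty}\to(M,\rho)$ is uniformly continuous, as $Q_{a_\infty}$ is compact. So, given $\epsilon>0$, there is $\eta>0$ such that $\|\varphi_t^n-\mathrm{id}\|<\eta$ implies $\rho(\widehat\varphi_t^{\,n}(x),x)<\epsilon$ for all $x\in C$. For $x\notin C$ the distance is $0$. Hence recurrence of $\varphi_t$ gives uniform recurrence of $\widehat\varphi_t$. On $C$ the map $\widehat\varphi_t$ is conjugate by $\psi$ to the restriction of $\varphi_t$ to $Q_{a_\infty}$. If $\widehat\varphi_t^{\,n}=\mathrm{id}$ with $t\ne0$ and $n\ge1$, then $\varphi_t^n$ would be the identity on $Q_{a_\infty}$, and it is the identity outside, contradicting Theorem 2(A). $\blacksquare$
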